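\title{An undetermined almost disjointness game with $\mathfrak a=\omega_1$}

\begin{abstract}
Two players, the Builder and the Spoiler, alternately choose infinite subsets of $\omega$ for $\omega_1$ steps, keeping the chosen family almost disjoint. The Builder wins if the final family is maximal. A winning strategy for the Builder implies $\mathfrak a=\omega_1$, and CH gives him one. We show that $\mathfrak a=\omega_1$ does not: it is consistent that $\mathfrak a=\omega_1<\mathfrak c=\omega_2$ and neither player has a winning strategy. In the same model, if the stages are distributed between the players in an arbitrary way, a player has a winning strategy exactly when the opponent moves only boundedly often. The model is a countable support iteration of posets that add a lost match against a given strategy of the Builder and preserve tight families.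
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $[\omega]^\omega$ be the set of infinite subsets of $\omega$. A family $\mathcal A\subseteq[\omega]^\omega$ is \emph{almost disjoint} (AD) if $A\cap B$ is finite for all distinct $A,B\in\mathcal A$, and \emph{maximal almost disjoint} (MAD) if, in addition, every $B\in[\omega]^\omega$ has infinite intersection with some $A\in\mathcal A$. A partition of $\omega$ into finitely many infinite sets is MAD for trivial reasons, so one asks about infinite families: the \emph{almost disjointness number} $\mathfrak a$ is the least cardinality of an infinite MAD family. No countably infinite AD family is maximal (Lemma~\ref{lem:diag}), so $\omega_1\le\mathfrak a\le\mathfrak c$.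

Under CH, a MAD family is built by a recursion of length $\omega_1$: list $[\omega]^\omega$ in type $\omega_1$, and at step $\xi$ make sure that the $\xi$-th set is met infinitely. This recursion is robust. If somebody else inserts sets of their own choice between the steps, it still succeeds, because every task is still treated at some step. If CH fails and $\mathfrak a=\omega_1$, a MAD family of size $\omega_1$ exists, but there is no list of length $\omega_1$ of all tasks. The following game measures whether such a family can still be produced step by step against interference.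

\begin{definition}\label{def:game}
In the game $G_{\mathfrak a}$ two players, the \emph{Builder} and the \emph{Spoiler}, construct a sequence $\langle A_\xi:\xi<\omega_1\rangle$ of infinite subsets of $\omega$. The Builder chooses $A_\alpha$ if $\alpha$ is even (this includes $0$ and all limit ordinals), and the Spoiler chooses $A_\alpha$ if $\alpha$ is odd. The rules are that $A_\xi\cap A_\alpha$ is finite for all $\xi<\alpha$ and, for finite $\alpha$, that $\omega\setminus\bigcup_{\xi\le\alpha}A_\xi$ is infinite. The Builder wins if $\{A_\xi:\xi<\omega_1\}$ is MAD; otherwise the Spoiler wins.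

For $E\subseteq\omega_1$, the game $G^E_{\mathfrak a}$ has the same rules, except that the Spoiler moves exactly at the stages $\alpha\in E$ and the Builder at the stages $\alpha\notin E$. Thus $G_{\mathfrak a}=G^E_{\mathfrak a}$ for $E$ the set of odd ordinals.
\end{definition}

The first rule makes the $A_\xi$ pairwise distinct members of an AD family. The second excludes a finite MAD family, after which nobody could move; with it a legal move always exists (Lemma~\ref{lem:positions}).

Two cases are immediate. If $\mathfrak a>\omega_1$, the Spoiler wins every match, whatever is played; so a winning strategy for the Builder implies $\mathfrak a=\omega_1$. If CH holds, the recursion above is a winning strategy for the Builder. The following question, posed in \cite{CWO}, asks whether the necessary condition is sufficient: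
\begin{quote}
Does $\mathfrak a=\omega_1$ imply that the Builder has a winning strategy in $G_{\mathfrak a}$?
\end{quote}

There is a reason to guess yes. Any two countably infinite AD families look alike up to a permutation of $\omega$ and finite changes, so whatever has been played by a countable stage can be continued to a copy of a given MAD family of size $\omega_1$. If $\mathfrak a=\omega_1$, the Builder is therefore never lost, and he wins if the Spoiler stops moving at some point (Proposition~\ref{prop:bounded}). There is also a reason to guess no. Suppose that all sets played so far belong to a MAD family $\mathcal C$ that the Builder intends to complete, and the Spoiler plays a legal set $A\notin\mathcal C$. By maximality $A$ meets some $C\in\mathcal C$ infinitely; this $C$ has not been played, and now it never can be. So the Builder has to change his plan $\omega_1$ times, and each plan is followed only for countably many steps. The second guess is correct.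

\begin{theorem}\label{thm:A}
If ZFC is consistent, then so is ZFC together with $\mathfrak a=\omega_1$ and the statement that the Builder has no winning strategy in $G_{\mathfrak a}$.
\end{theorem}

\begin{theorem}\label{thm:B}
If ZFC is consistent, then so is ZFC together with $\mathfrak a=\omega_1$, $\mathfrak c=\omega_2$, and the following statement. For every $E\subseteq\omega_1$:
\begin{enumerate}
\item[(1)] the Builder has a winning strategy in $G^E_{\mathfrak a}$ if and only if $E$ is bounded in $\omega_1$;
\item[(2)] the Spoiler has a winning strategy in $G^E_{\mathfrak a}$ if and only if $\omega_1\setminus E$ is bounded in $\omega_1$.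
\end{enumerate}
Hence in this model $G^E_{\mathfrak a}$ is undetermined whenever $E$ and $\omega_1\setminus E$ are both unbounded; in particular $G_{\mathfrak a}$ is undetermined.
\end{theorem}

Theorem~\ref{thm:A} is the instance of Theorem~\ref{thm:B}(1) for the set of odd ordinals. The ``if'' directions of (1) and (2) follow from $\mathfrak a=\omega_1$ in ZFC, so Theorem~\ref{thm:B} says that $\mathfrak a=\omega_1$ yields no winning strategies beyond these. Under CH the picture is different: every $G^E_{\mathfrak a}$ is determined, and the Builder wins as soon as he moves unboundedly often (Proposition~\ref{prop:CH}).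

The proof has two opposite tasks: to destroy all strategies of the Builder, and to keep a MAD family of size $\omega_1$. For a strategy $\sigma$ we define in Section~\ref{sec:poset} a poset $Q_{E,\sigma}$ that adds a match following $\sigma$ together with an infinite set almost disjoint from all its moves. The moves of the Spoiler in this match are chosen generically, and this freedom is what allows $Q_{E,\sigma}$ to preserve \emph{tight} families, a strong form of MAD families (Section~\ref{sec:tight}). Proposition~\ref{prop:test} shows the mechanism in the smallest case and Section~\ref{sec:strong} in general. Section~\ref{sec:iter} carries the preservation through countable support iterations, and Section~\ref{sec:model} uses $\diamondsuit_{\omega_2}$ to catch all strategies in an iteration of length $\omega_2$. The preservation theorem then also defeats the Spoiler, since the Builder can play a tight family in an intermediate model.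

\section{Positions, strategies, and the bounded cases}\label{sec:basic}

We write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$. For $\mathcal B\subseteq[\omega]^\omega$ let $\mathcal I(\mathcal B)$ be the ideal of all $X\subseteq\omega$ with $X\subseteq^*\bigcup\mathcal B_0$ for some finite $\mathcal B_0\subseteq\mathcal B$; it contains all finite sets. The members of $\mathcal I^+(\mathcal B)=\mathcal P(\omega)\setminus\mathcal I(\mathcal B)$ are called \emph{positive}. We use three facts throughout.
\begin{enumerate}
\item[(P1)] Supersets of positive sets are positive; if $Y_0\cup Y_1$ is positive then so is $Y_0$ or $Y_1$; if $Y$ is positive and $X\in\mathcal I(\mathcal B)$, then $Y\setminus X$ is positive, hence infinite.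
\item[(P2)] If $\mathcal B$ is AD and $Z$ meets infinitely many members of $\mathcal B$ in an infinite set, then $Z$ is positive. Indeed, if $Z\subseteq^*\bigcup\mathcal B_0$ with $\mathcal B_0$ finite, then $Z\cap B$ is finite for every $B\in\mathcal B\setminus\mathcal B_0$. In particular $\omega$ is positive if $\mathcal B$ is an infinite AD family.
\item[(P3)] If $\mathcal B$ and $Y$ lie in $V$, then $Y\in\mathcal I(\mathcal B)$ holds in $V$ if and only if it holds in a generic extension, because both models have the same finite subsets of $\mathcal B$.
\end{enumerate}
In a generic extension, $\mathcal I(\mathcal B)$ and $\mathcal I^+(\mathcal B)$ always denote the sets computed there.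

\begin{lemma}\label{lem:diag}
Let $\mathcal A$ be a countably infinite AD family and $Y_n\in\mathcal I^+(\mathcal A)$ for $n<\omega$. There is an infinite $A\subseteq\omega$ that is almost disjoint from all members of $\mathcal A$ and meets every $Y_n$ in an infinite set.
\end{lemma}

\begin{proof}
Let $\mathcal A=\{C_i:i<\omega\}$ and let $\langle n_k:k<\omega\rangle$ list every natural number infinitely often. By (P1) we can choose $a_0<a_1<\cdots$ with $a_k\in Y_{n_k}\setminus\bigcup_{i<k}C_i$. Put $A=\{a_k:k<\omega\}$. Then $A\cap C_i\subseteq\{a_0,\dots,a_i\}$, and $A\cap Y_n$ contains $a_k$ whenever $n_k=n$.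
\end{proof}

With $Y_n=\omega$ this shows that $\mathcal A$ is not MAD, so $\mathfrak a\ge\omega_1$.

A \emph{legal match} is a sequence $t=\langle A_\xi:\xi<\lambda\rangle$ with $\lambda=\operatorname{lh}(t)\le\omega_1$ that obeys the two rules of Definition~\ref{def:game}. It is a \emph{position} if $\lambda<\omega_1$ and \emph{complete} if $\lambda=\omega_1$. These notions do not depend on $E$. We put $I_t=\mathcal I(\operatorname{ran}(t))$.

\begin{lemma}\label{lem:positions}
\begin{enumerate}
\item[(a)] Being a legal match is absolute between $V$ and its generic extensions with the same $\omega_1$, and the union of a chain of legal matches is a legal match.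
\item[(b)] If $t$ is a position and $F\in I_t$, then $\omega\setminus F$ is infinite.
\item[(c)] For every position $t$ there is $A$ such that $t^\frown A$ is a position. If $\operatorname{lh}(t)\geq\omega$, every infinite $A$ that is almost disjoint from all members of $\operatorname{ran}(t)$ has this property.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each rule concerns finitely many entries of the sequence and quantifies over natural numbers only. (b) For finite length this is the second rule; for infinite length it follows from (P1) and (P2). (c) For finite length take an infinite, co-infinite subset of $\omega\setminus\bigcup\operatorname{ran}(t)$. For infinite length only the first rule applies, and Lemma~\ref{lem:diag} gives such an $A$.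
\end{proof}

A \emph{strategy for the Builder} in $G^E_{\mathfrak a}$ is a function $\sigma$ that assigns to every position $t$ with $\operatorname{lh}(t)\notin E$ a set $\sigma(t)$ such that $t^\frown\sigma(t)$ is a position. A legal match $t$ \emph{follows} $\sigma$ if $t(\xi)=\sigma(t\upharpoonright\xi)$ for all $\xi\in\operatorname{lh}(t)\setminus E$, and $\sigma$ is \emph{winning} if the Builder wins every complete match that follows $\sigma$. Strategies for the Spoiler are defined in the same way with $\operatorname{lh}(t)\in E$. Requiring a strategy to be defined on all positions of the right length costs nothing: by Lemma~\ref{lem:positions}(c), a strategy defined only on the positions that follow it can be extended, and this does not change the matches that follow it. Playing two strategies against each other shows that at most one player has a winning strategy.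

\begin{proposition}\label{prop:bounded}
\begin{enumerate}
\item[(a)] If $E$ is bounded, the Builder has a winning strategy in $G^E_{\mathfrak a}$ if and only if $\mathfrak a=\omega_1$.
\item[(b)] If $\omega_1\setminus E$ is bounded, the Spoiler has a winning strategy in $G^E_{\mathfrak a}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A match won by the Builder is a MAD family of size $\omega_1$, and $\mathfrak a\ge\omega_1$. Conversely, let $\{C_\xi:\xi<\omega_1\}$ be MAD, listed without repetition, and let $E\subseteq\mu$ with $\omega\le\mu<\omega_1$. The Builder plays arbitrarily before stage $\mu$. List the family played before $\mu$ without repetition as $\{A_n:n<\omega\}$. The sets $A'_n=A_n\setminus\bigcup_{i<n}A_i$ are pairwise disjoint and $A_n'=^*A_n$. Add to $A'_n$ the $n$-th element of $\omega\setminus\bigcup_iA'_i$, if there is one. This gives a partition $\{A''_n:n<\omega\}$ of $\omega$ into infinite sets with $A''_n=^*A_n$. The same construction applied to $\{C_n:n<\omega\}$ gives a partition $\{C''_n:n<\omega\}$ with $C''_n=^*C_n$. Let $f$ be a permutation of $\omega$ with $f[C''_n]=A''_n$ for all $n$. The family $\{f[C_\xi]:\xi<\omega_1\}$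 is MAD and $f[C_n]=^*A_n$. Finite changes of the members preserve both almost disjointness and maximality, so $\{A_n:n<\omega\}\cup\{f[C_\xi]:\omega\le\xi<\omega_1\}$ is MAD. From stage $\mu$ on the Builder makes all moves, and he plays the sets $f[C_\xi]$, $\xi\ge\omega$, one by one.

(b) Let $\omega_1\setminus E\subseteq\mu$ with $\omega\le\mu<\omega_1$. At stage $\mu$ the Spoiler picks an infinite $X$ almost disjoint from everything played and splits it into infinite sets $X_0$, $X_1$. Every countably infinite set carries an uncountable AD family of infinite subsets (identify it with $2^{<\omega}$ and take the branches). From stage $\mu$ on the Spoiler makes all moves, and he plays $\omega_1$ members of such a family on $X_0$. Then $X_1$ is almost disjoint from every set of the match.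
\end{proof}

\section{Tight families}\label{sec:tight}

To preserve a MAD family through an iteration we shall need one set of its ideal that handles countably many challenges at once. This is the content of tightness.

\begin{definition}\label{def:tight}
An infinite AD family $\mathcal B$ is \emph{tight} if for all $Y_n\in\mathcal I^+(\mathcal B)$, $n<\omega$, there is $B\in\mathcal I(\mathcal B)$ with $|B\cap Y_n|=\omega$ for all $n$.
\end{definition}

For a single set $Y$ the condition is just maximality. One direction is trivial, and the other gives:

\begin{lemma}\label{lem:tightMAD}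
Every tight family is MAD.
\end{lemma}

\begin{proof}
Let $X$ be infinite. Either $X\in\mathcal I(\mathcal B)$, or by tightness some $B\in\mathcal I(\mathcal B)$ meets $X$ infinitely. In both cases an infinite subset of $X$ is covered by finitely many members of $\mathcal B$, and one of them meets $X$ infinitely.
\end{proof}

The CH recursion from the introduction produces tight families at no extra cost.

\begin{proposition}\label{prop:CH}
Assume CH and let $\omega_1\setminus E$ be unbounded. The Builder has a strategy in $G^E_{\mathfrak a}$ such that every complete match following it is a tight family. Consequently, under CH: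
\begin{enumerate}
\item[(a)] there is a tight family of size $\omega_1$;
\item[(b)] for every $E\subseteq\omega_1$, the Builder has a winning strategy in $G^E_{\mathfrak a}$ if $\omega_1\setminus E$ is unbounded, and the Spoiler has one otherwise.
\end{enumerate}
\end{proposition}

\begin{proof}
The set $U=(\omega_1\setminus E)\setminus\omega$ is uncountable. By CH let $\langle\vec Y^\xi:\xi\in U\rangle$ list all $\omega$-sequences $\vec Y^\xi=\langle Y^\xi_n:n<\omega\rangle$ of subsets of $\omega$. At a position $t$ of length $\xi\in U$ with $Y^\xi_n\notin I_t$ for all $n$, the Builder plays a set as in Lemma~\ref{lem:diag}; at other positions he plays any legal set. Let $\langle A_\xi:\xi<\omega_1\rangle$ follow this strategy, let $\mathcal A$ be its range, and let $Y_n\in\mathcal I^+(\mathcal A)$ for $n<\omega$. Take $\xi\in U$ with $\vec Y^\xi=\langle Y_n:n<\omega\rangle$. A set that is positive for $\mathcal A$ is positive for the subfamily $\{A_\eta:\eta<\xi\}$, so $A_\xi\in\mathcal I(\mathcal A)$ meets every $Y_n$ infinitely. Part (a) follows with $E=\emptyset$, and (b) follows from Lemma~\ref{lem:tightMAD} and Proposition~\ref{prop:bounded}(b).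
\end{proof}

The last combinatorial tool compresses a decreasing sequence of positive sets into one positive set.

\begin{lemma}\label{lem:Pplus}
Let $\mathcal B$ be an infinite MAD family and let $Z_0\supseteq Z_1\supseteq\cdots$ be in $\mathcal I^+(\mathcal B)$. There is $Z'\in\mathcal I^+(\mathcal B)$ with $Z'\subseteq Z_0$ and $Z'\subseteq^*Z_k$ for all $k$.
\end{lemma}

\begin{proof}
We choose distinct $B_i\in\mathcal B$ and infinite sets $P_i$ by recursion on $i$. Given $B_0,\dots,B_{i-1}$, the sets $Z_k\setminus\bigcup_{j<i}B_j$, $k<\omega$, are decreasing and infinite by (P1). Choosing an increasing sequence whose $k$-th term lies in the $k$-th set, we get an infinite $P_i\subseteq Z_0\setminus\bigcup_{j<i}B_j$ with $P_i\subseteq^*Z_k$ for all $k$. By maximality there is $B_i\in\mathcal B$ with $|P_i\cap B_i|=\omega$, and $B_i\ne B_j$ for $j<i$ since $P_i\cap B_j=\emptyset$. Put $Z'=\bigcup_i(P_i\cap B_i\cap Z_i)\subseteq Z_0$. For $i\ge k$ the $i$-th piece lies in $Z_i\subseteq Z_k$, so $Z'\setminus Z_k\subseteq\bigcup_{i<k}(P_i\setminus Z_k)$ is finite. Since $P_i\subseteq^*Z_i$, the set $Z'$ meets every $B_i$ infinitely, and (P2) shows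 that it is positive.
\end{proof}

\section{Forcing a lost match}\label{sec:poset}

We force downward, and $1$ denotes the largest condition. Fix $E\subseteq\omega_1$ and a strategy $\sigma$ for the Builder in $G^E_{\mathfrak a}$. Let $T$ be the set of positions that follow $\sigma$. The union of an increasing $\omega$-chain in $T$ is in $T$. Every $t\in T$ has extensions in $T$ of every larger countable length: let the Builder follow $\sigma$, let the Spoiler make any legal moves, and take unions at limits.

To defeat $\sigma$ we need a complete match and an infinite set $X$ almost disjoint from all of its moves. The match is approximated by positions. The set $X$ is approximated by a finite part and a promise to avoid finitely many sets played so far.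

\begin{definition}\label{def:Q}
$Q_{E,\sigma}$ is the set of triples $(s,t,F)$ with $s\in[\omega]^{<\omega}$ (the \emph{stem}), $t\in T$ and $F\in I_t$ (the \emph{side condition}), ordered by
\[
(s',t',F')\le(s,t,F)\iff s\subseteq s',\quad t\subseteq t',\quad F\subseteq F',\quad (s'\setminus s)\cap F=\emptyset .
\]
\end{definition}

The order is transitive because $s''\setminus s=(s''\setminus s')\cup(s'\setminus s)$ and $F\subseteq F'$. The largest condition is $(\emptyset,\emptyset,\emptyset)$. There are $\mathfrak c$ positions, so $|Q_{E,\sigma}|\le\mathfrak c$. We shall use repeatedly: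
\begin{enumerate}
\item[(C)] If $t\subseteq t'$, then $(s,t',F\cup F')$ is a common extension of $(s,t,F)$ and $(s,t',F')$.
\end{enumerate}
So positions and side conditions are cheap; only additions to the stem can conflict with anything.

\begin{lemma}\label{lem:adds}
Let $G\subseteq Q_{E,\sigma}$ be generic over $V$, and let $t_G=\bigcup\{t:(s,t,F)\in G\}$ and $X_G=\bigcup\{s:(s,t,F)\in G\}$. Then $t_G$ is a sequence of length $\omega_1^V$ all of whose proper initial segments belong to $T$, in particular to $V$, and $X_G$ is an infinite set almost disjoint from every member of $\operatorname{ran}(t_G)$.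
\end{lemma}

\begin{proof}
The positions of two compatible conditions are initial segments of one position, so those occurring in $G$ form a chain. Since $(s,t',F)\le(s,t,F)$ for $t\subseteq t'\in T$, conditions with a position of length at least $\xi$ are dense for each $\xi<\omega_1^V$. Hence $\operatorname{lh}(t_G)=\omega_1^V$, and each proper initial segment of $t_G$ is an initial segment of a member of $T$. By Lemma~\ref{lem:positions}(b), given $(s,t,F)$ and $j$ there is $m>j$ outside $F$, and $(s\cup\{m\},t,F)\le(s,t,F)$; so $X_G$ is infinite. A condition $(s,t,F)$ forces $X_G\cap F\subseteq s$, since every stem $s'$ occurring in a generic $G\ni(s,t,F)$ is contained in the stem $s''$ of an extension of $(s,t,F)$, and $s''\cap F\subseteq s$. Finally, if $\xi<\operatorname{lh}(t)$ then $(s,t,F\cup t(\xi))\le(s,t,F)$, so by density $X_G\cap t_G(\xi)$ is finite.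
\end{proof}

That the proper initial segments of $t_G$ lie in $V$ will matter in Section~\ref{sec:model}: the match $t_G$ follows every strategy of every further extension that agrees with $\sigma$ on $V$.

Lemma~\ref{lem:adds} holds for all $E$. Preservation of MAD families needs the Spoiler.

\begin{example}\label{ex:empty}
Let $\mathcal B=\{B_\xi:\xi<\omega_1\}$ be MAD, listed without repetition, let $E=\emptyset$, and let $\sigma$ play $B_0,B_1,\dots$ in this order. Then $\operatorname{ran}(t_G)=\mathcal B$, and $X_G$ witnesses that $\mathcal B$ is no longer maximal.
\end{example}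

The set most likely to destroy the maximality of a family $\mathcal B$ is $X_G$ itself. We show by hand that for unbounded $E$ and tight $\mathcal B$ it does not. The difficulty is this. We want a condition $q^*$ and $B\in\mathcal I(\mathcal B)$ such that below $q^*$ arbitrarily large elements of $B$ can always be added to the stem. An extension of $q^*$ may put later moves of the Builder into its side condition, we have no control over these moves, and they may cover $B$, as in Example~\ref{ex:empty}. But later moves are almost disjoint from earlier ones. A set played by the Spoiler is therefore a reservoir of points which no later move can exhaust.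

\begin{proposition}\label{prop:test}
Let $E$ be unbounded and $\mathcal B$ tight. Then $Q_{E,\sigma}$ forces that $X_G$ meets some member of $\mathcal B$ in an infinite set.
\end{proposition}

\begin{proof}
It suffices to find below each condition $(s_0,t_0,F_0)$ one forcing $|X_G\cap B|=\omega$ for some $B\in\mathcal I(\mathcal B)$.

\emph{Case 1: there are $t\supseteq t_0$ in $T$ and $F\in I_t$ with $\omega\setminus F\in\mathcal I(\mathcal B)$.} Then $(s_0,t,F_0\cup F)$ forces that the infinite set $X_G$ is contained in $B=s_0\cup(\omega\setminus F)$.

\emph{Case 2: otherwise.} We build $t_0\subseteq t_1\subseteq\cdots$ in $T$ and sets $A_n\in\mathcal I^+(\mathcal B)$. Given $t_n$, extend it to $v\in T$ of infinite length in $E$, and let $\operatorname{ran}(v)=\{C_i:i<\omega\}$. The sets $Z_k=\omega\setminus\bigcup_{i<k}C_i$ are decreasing, and they are positive for $\mathcal B$ because Case~1 fails. Lemma~\ref{lem:Pplus} gives $A_n\in\mathcal I^+(\mathcal B)$ with $A_n\subseteq^*Z_k$ for all $k$. So $A_n$ is infinite and almost disjoint from each $C_i$, and it is the Spoiler's turn; let $t_{n+1}=v^\frown A_n\in T$. Put $t^*=\bigcup_nt_n$ and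 use tightness to find $B\in\mathcal I(\mathcal B)$ meeting every $A_n$ infinitely.

We claim that $(s_0,t^*,F_0)\Vdash|X_G\cap B|=\omega$. Let $(s,\hat t,\hat F)\le(s_0,t^*,F_0)$ and $j<\omega$. The set $\hat F$ is almost covered by finitely many members of $\operatorname{ran}(\hat t)$. The $A_n$ are infinitely many distinct members of this AD family, so some $A_n$ is not among them, and $A_n\cap\hat F$ is finite. Pick $m>j$ in $(B\cap A_n)\setminus\hat F$. Then $(s\cup\{m\},\hat t,\hat F)\le(s,\hat t,\hat F)$ forces $m\in X_G\cap B$.
\end{proof}

The three hypotheses have visible roles. Unboundedness of $E$ gives the Spoiler a turn beyond any position. Maximality of $\mathcal B$, through Lemma~\ref{lem:Pplus}, gives a legal move that is positive for $\mathcal B$. Tightness gives one $B$ for all $\omega$ reservoirs. The next section repeats this argument with an arbitrary name $\dot Y$ in place of $\dot X_G$.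

\section{Strong preservation}\label{sec:strong}

\subsection{Generic conditions and properness}

We recall the standard facts. For a regular cardinal $\theta$, $H(\theta)$ is the set of sets whose transitive closure has size less than $\theta$. Let $P$ be a poset, $\theta>2^{|P|}$ regular, and $P\in M\prec H(\theta)$. Then $H(\theta)$ computes the forcing relation of $P$ correctly for statements about its elements. For generic $G$ let $M[G]=\{\dot x[G]:\dot x\in M\text{ a $P$-name}\}$.
\begin{enumerate}
\item[(F1)] $M[G]\prec H(\theta)[G]=H(\theta)^{V[G]}$.
\item[(F2)] (Maximum principle.) If $p\Vdash\exists x\,\phi(x)$, there is a name $\dot x$ with $p\Vdash\phi(\dot x)$.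
\end{enumerate}
A condition $q$ is \emph{$(M,P)$-generic} if $q\Vdash D\cap M\cap\dot G\neq\emptyset$ for every dense open $D\in M$; equivalently, every extension of $q$ is compatible with a member of $D\cap M$.
\begin{enumerate}
\item[(F3)] If $q$ is $(M,P)$-generic, it forces $D\cap M\cap\dot G\ne\emptyset$ also for every $D\in M$ that is dense or a maximal antichain (apply the definition to the set of extensions of members of $D$, and use elementarity), and $q\Vdash M[\dot G]\cap V=M$.
\item[(F4)] $P$ is \emph{proper} if for all sufficiently large regular $\theta$, all countable $M\prec H(\theta)$ with $P\in M$ and all $p\in P\cap M$ there is an $(M,P)$-generic $q\le p$. It suffices to verify this for those $M$ that contain some fixed further parameter. Proper posets preserve $\omega_1$.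
\end{enumerate}
A countable element of $M$ is a subset of $M$, since $M$ contains an enumeration of it by $\omega$.

\begin{lemma}\label{lem:ctblname}
Let $P$ be proper, $R\subseteq P$ dense, $G$ generic and $x\in\mathcal P(\omega)^{V[G]}$. There is a countable $c\subseteq\omega\times R$ in $V$ with $x=\{n:\exists w\in G\ (n,w)\in c\}$.
\end{lemma}

\begin{proof}
Let $\dot x$ be a name for a subset of $\omega$, and let $W_n\subseteq R$ be a maximal antichain of conditions deciding $n\in\dot x$. Given $p\in P$, take a countable $M\prec H(\theta)$ containing $P$, $p$ and $\langle W_n:n<\omega\rangle$, and an $(M,P)$-generic $q\le p$. By (F3), $q$ forces that the unique element of $W_n\cap\dot G$ lies in $M$. So $q$ forces that $c=\{(n,w):w\in W_n\cap M,\ w\Vdash n\in\dot x\}$ is as required, and such $q$ are dense.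
\end{proof}

\subsection{The preservation property}

To see that a tight family $\mathcal B$ stays tight, take names $\dot Y_n$ for positive sets and a countable model $M$ containing them. Tightness in $V$ gives a set $B$ meeting all positive sets of $M$. One then looks for a condition forcing that \emph{the same} $B$ meets all positive sets of $M[G]$. Since $B$ does not change, this property can be passed along an iteration.

\begin{definition}\label{def:strong}
Let $\mathcal B$ be an infinite AD family. For a countable set $M$, a set $B\in\mathcal I(\mathcal B)$ is \emph{$M$-good} if $|B\cap Y|=\omega$ for all $Y\in\mathcal I^+(\mathcal B)\cap M$. A poset $Q$ \emph{strongly preserves} $\mathcal B$ if there is $\theta_0$ such that for all regular $\theta\ge\theta_0$, all countable $M\prec H(\theta)$ with $Q,\mathcal B\in M$, all $q\in Q\cap M$ and all $M$-good $B$, there is an $(M,Q)$-generic $q^*\le q$ forcing that $B$ is $M[\dot G]$-good.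
\end{definition}

This notion is due to Guzm\'an, Hru\v{s}\'ak and T\'ellez; everything we need about it is proved below. The trivial poset strongly preserves every $\mathcal B$. If $\mathcal B$ is tight, an $M$-good set exists for every countable $M$, since $\mathcal I^+(\mathcal B)\cap M$ is countable. Hence, by (F4):
\begin{enumerate}
\item[(S)] If $\mathcal B$ is tight and $Q$ strongly preserves $\mathcal B$, then $Q$ is proper.
\end{enumerate}

It is convenient to work with names that are positive outright.

\begin{lemma}\label{lem:names}
Let $P\in M\prec H(\theta)$ with $\theta>2^{|P|}$ regular, and let $\dot{\mathcal B}\in M$ be a name forced by $1$ to be an infinite AD family. For every name $\dot Y\in M$ there is a name $\dot Y'\in M$ such that $1\Vdash\dot Y'\in\mathcal I^+(\dot{\mathcal B})$ and $1$ forces that $\dot Y'=\dot Y$ if $\dot Y\in\mathcal I^+(\dot{\mathcal B})$. Thus a condition forces that $\dot B\in\mathcal I(\dot{\mathcal B})$ is $M[\dot G]$-good as soon as it forces $|\dot B\cap\dot Y|=\omega$ for every $\dot Y\in M$ with $1\Vdash\dot Y\in\mathcal I^+(\dot{\mathcal B})$.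
\end{lemma}

\begin{proof}
By (F2) there is a name that $1$ forces to be equal to $\dot Y$ if $\dot Y$ is positive and to $\omega$ otherwise; by elementarity there is one in $M$.
\end{proof}

\subsection{One move of the Spoiler}

In Proposition~\ref{prop:test} the price for forcing $m\in\dot X_G$ was to add $m$ to the stem. For a general name $\dot Y$ the price for $m\in\dot Y$ is a finite set $w_m$ to be added to the stem, a longer position and a larger side condition. By (C) only $w_m$ matters. The next lemma finds prices for a positive set of $m$ such that $\bigcup_mw_m$ is a legal move, and lets the Spoiler play it.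

\begin{lemma}\label{lem:claim}
Let $\mathcal B$ be an infinite MAD family, $E$ unbounded and $Q=Q_{E,\sigma}$. Let $t\in T$, $s\in[\omega]^{<\omega}$, $F\in I_t$ and $1\Vdash_Q\dot Y\in\mathcal I^+(\mathcal B)$. There are $t'\supseteq t$ in $T$, a set $Z\in\mathcal I^+(\mathcal B)$ and a sequence $\langle(w_m,F_m):m\in Z\rangle$ such that
\begin{enumerate}
\item[(i)] $w_m\in[\omega]^{<\omega}$, $w_m\cap F=\emptyset$, $F_m\in I_{t'}$ and $(s\cup w_m,t',F_m)\Vdash m\in\dot Y$ for all $m\in Z$;
\item[(ii)] either $w_m=\emptyset$ for all $m\in Z$; or $w_m\ne\emptyset$ for all $m\in Z$, $\min w_m\to\infty$ as $m\to\infty$ in $Z$, and $\bigcup_{m\in Z}w_m\in\operatorname{ran}(t')$.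
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: one position for all prices.} Different $m$ may need incompatible positions. Since there are only countably many pairs $(m,w)$, we can settle them one after the other. List $\omega\times[\omega]^{<\omega}$ as $\langle(m_i,w^i):i<\omega\rangle$ and build $t=v_0\subseteq v_1\subseteq\cdots$ in $T$. If there are $v'\supseteq v_i$ in $T$ and $F'\in I_{v'}$ with $(s\cup w^i,v',F')\Vdash m_i\in\dot Y$, let $v_{i+1}$ be such a $v'$; otherwise let $v_{i+1}=v_i$. As $E$ is unbounded, there is $v\in T$ extending $\bigcup_iv_i$ whose length is infinite and belongs to $E$. Call $(m,w)$ \emph{realized} if $(s\cup w,v,F')\Vdash m\in\dot Y$ for some $F'\in I_v$. Then: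
\begin{enumerate}
\item[$(\dagger)$] If $(s\cup w,v',F')\Vdash m\in\dot Y$ for some $v'\supseteq v$ in $T$ and $F'\in I_{v'}$, then $(m,w)$ is realized.
\end{enumerate}
Indeed, let $(m,w)=(m_i,w^i)$. As $v'\supseteq v_i$, the first alternative occurred at step $i$, so $(s\cup w,v_{i+1},F'')\Vdash m\in\dot Y$ for some $F''\in I_{v_{i+1}}$, and $(s\cup w,v,F'')$ extends this condition.

\emph{Step 2: positively many $m$ have a price avoiding any finite part of $v$.} Let $\operatorname{ran}(v)=\{C_i:i<\omega\}$, let $\Gamma_k=F\cup\{0,\dots,k-1\}\cup\bigcup_{i<k}C_i\in I_v$, and put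
\[
Z_k=\{m:\text{there is $w$ with }w\cap\Gamma_k=\emptyset\text{ and $(m,w)$ realized}\}.
\]
The $\Gamma_k$ increase, so the $Z_k$ decrease. Moreover $(s,v,\Gamma_k)\Vdash\dot Y\subseteq Z_k$: if $(s',v',F')\le(s,v,\Gamma_k)$ forces $m\in\dot Y$, then $w=s'\setminus s$ is disjoint from $\Gamma_k$, and $(m,w)$ is realized by $(\dagger)$. Since $\dot Y$ is forced to be positive, $Z_k\in\mathcal I^+(\mathcal B)$ by (P1) and (P3).

\emph{Step 3: one positive set of $m$.} As $\mathcal B$ is MAD, Lemma~\ref{lem:Pplus} gives a positive $Z'\subseteq Z_0$ with $Z'\subseteq^*Z_k$ for all $k$. For $m\in Z'$ let $k(m)=\max\{k\le m:m\in Z_k\}$. For each $k$, all but finitely many $m\in Z'$ satisfy $m\ge k$ and $m\in Z_k$, so $k(m)\to\infty$ as $m\to\infty$ in $Z'$. Pick $w_m$ disjoint from $\Gamma_{k(m)}$ with $(m,w_m)$ realized, as witnessed by $F_m\in I_v$. Then $w_m\cap F=\emptyset$. By (P1) one of the sets $\{m\in Z':w_m=\emptyset\}$ and $\{m\in Z':w_m\ne\emptyset\}$ is positive; let $Z$ be a positive one.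

\emph{Step 4: the move.} If $w_m=\emptyset$ for all $m\in Z$, put $t'=v$. Otherwise $\min w_m\ge k(m)\to\infty$, so $A=\bigcup_{m\in Z}w_m$ is infinite. For each $i$ we have $w_m\cap C_i=\emptyset$ whenever $k(m)>i$, that is, for all but finitely many $m\in Z$; hence $A\cap C_i$ is finite. By Lemma~\ref{lem:positions}(c), $A$ is a legal move at $v$, and it is the Spoiler's turn because $\operatorname{lh}(v)\in E$. Put $t'=v^\frown A\in T$. In both cases $(s\cup w_m,t',F_m)\le(s\cup w_m,v,F_m)$, which gives (i).
\end{proof}

\subsection{The main lemma}

\begin{lemma}\label{lem:main}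
Let $\mathcal B$ be an infinite MAD family. Every poset isomorphic to some $Q_{E,\sigma}$ with $E$ unbounded strongly preserves $\mathcal B$.
\end{lemma}

\begin{proof}
Let $\theta>2^{\mathfrak c}$ be regular and let $M\prec H(\theta)$ be countable, containing $\mathcal B$ and the poset. By elementarity $M$ contains such $E$, $\sigma$ and an isomorphism with $Q_{E,\sigma}$, along which conditions and names can be transferred. So we may assume that the poset is $Q=Q_{E,\sigma}$ with $E,\sigma\in M$. Let $B$ be $M$-good and $q_0=(s_0,t_0,F_0)\in Q\cap M$.

We keep the stem and the side condition of $q_0$ and only lengthen the position. There are countably many \emph{tasks} of the following two kinds. Fix a list of length $\omega$ in which each occurs infinitely often, and build $t_0\subseteq t_1\subseteq\cdots$ in $T\cap M$, treating the $n$-th task at step $n$.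
\begin{itemize}
\item \emph{Task $(D,s)$}, for $D\in M$ dense open in $Q$ and $s\in[\omega]^{<\omega}$. If there are $t'\supseteq t_n$ and $F'$ with $(s,t',F')\in D$, choose them in $M$ by elementarity and let $t_{n+1}=t'$. Otherwise let $t_{n+1}=t_n$.
\item \emph{Task $(\dot Y,s,F)$}, for $\dot Y\in M$ with $1\Vdash\dot Y\in\mathcal I^+(\mathcal B)$, $s\in[\omega]^{<\omega}$ and $F\in\mathcal P(\omega)\cap M$. If $F\in I_{t_n}$, apply Lemma~\ref{lem:claim} to $t_n,s,F,\dot Y$, choose $t'$, $Z$ and $\langle(w_m,F_m):m\in Z\rangle$ in $M$ by elementarity, and let $t_{n+1}=t'$. Otherwise let $t_{n+1}=t_n$.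
\end{itemize}
Put $t^*=\bigcup_nt_n\in T$ and $q^*=(s_0,t^*,F_0)\le q_0$.

\emph{$q^*$ is $(M,Q)$-generic.} Let $D\in M$ be dense open and $q\le q^*$. Extend $q$ to $(s',t',F')\in D$, and let step $n$ treat $(D,s')$. Since $t'\supseteq t^*\supseteq t_n$, the first alternative held, so $(s',t_{n+1},F'')\in D\cap M$ for some $F''$. As $t_{n+1}\subseteq t'$, this condition is compatible with $(s',t',F')$ by (C).

\emph{$q^*$ forces that $B$ is $M[\dot G]$-good.} By Lemma~\ref{lem:names} it suffices to show $q^*\Vdash|B\cap\dot Y|=\omega$ for $\dot Y\in M$ with $1\Vdash\dot Y\in\mathcal I^+(\mathcal B)$. Let $(s,\hat t,\hat F)\le q^*$ and $j<\omega$. Split the side condition into an old and a new part: $\hat F\subseteq F\cup K$, where $F$ is the union of a finite set and finitely many members of $\operatorname{ran}(t^*)$, and $K$ is a finite union of sets $\hat t(\xi)$ with $\xi\ge\operatorname{lh}(t^*)$.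

The old part was anticipated. Each $t_n$ is a countable element of $M$, so $\operatorname{ran}(t^*)\subseteq M$ and $F\in M$; also $F\in I_{t_n}$ for all large $n$. Since the task $(\dot Y,s,F)$ occurs infinitely often, its first alternative held at some step $n$ and produced $Z\in\mathcal I^+(\mathcal B)\cap M$ and $\langle(w_m,F_m):m\in Z\rangle$ with $w_m\cap F=\emptyset$ for all $m\in Z$.

The new part could not be anticipated, but $w_m\cap K=\emptyset$ for all but finitely many $m\in Z$. This is trivial if all $w_m$ are empty. Otherwise $A=\bigcup_{m\in Z}w_m\in\operatorname{ran}(t_{n+1})$ equals $\hat t(\eta)$ for some $\eta<\operatorname{lh}(t^*)$, so $A\cap K$ is finite by the rules of the game. As $w_m\cap K\subseteq A\cap K$ and $\min w_m\to\infty$, the claim follows.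

Since $B$ is $M$-good, $B\cap Z$ is infinite. Pick $m\in B\cap Z$ with $m>j$ and $w_m\cap(F\cup K)=\emptyset$. We have $F_m\in I_{t_{n+1}}\subseteq I_{\hat t}$, so $(s\cup w_m,\hat t,\hat F\cup F_m)$ is a condition. It extends $(s,\hat t,\hat F)$ because $w_m\cap\hat F=\emptyset$, and it extends $(s\cup w_m,t_{n+1},F_m)$, so it forces $m\in B\cap\dot Y$.
\end{proof}

The lemma fails without unboundedness of $E$. In Example~\ref{ex:empty} with $\mathcal B$ tight, $M$-good sets exist, but $X_G\in M[G]$ is positive and meets every member of $\mathcal I(\mathcal B)$ in a finite set, so no set is $M[G]$-good.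

\begin{corollary}\label{cor:proper}
Under CH, $Q_{E,\sigma}$ is a proper poset of size at most $\omega_1$ whenever $E$ is unbounded.
\end{corollary}

\begin{proof}
A tight family exists by Proposition~\ref{prop:CH}(a), it is MAD by Lemma~\ref{lem:tightMAD}, and $Q_{E,\sigma}$ strongly preserves it. Apply (S).
\end{proof}

\section{Countable support iterations}\label{sec:iter}

\subsection{Conventions}

In a countable support (CS) iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ each $\dot Q_\alpha$ is a $P_\alpha$-name for a poset with largest element named by $\dot 1_\alpha$. For $\beta\le\gamma$, a condition $p\in P_\beta$ is a function on $\beta$ such that $1\Vdash_\xi p(\xi)\in\dot Q_\xi$ for all $\xi<\beta$ and $\operatorname{supp}(p)=\{\xi:p(\xi)\ne\dot 1_\xi\}$ is countable; $q\le p$ means $q\upharpoonright\xi\Vdash_\xi q(\xi)\le p(\xi)$ for all $\xi<\beta$. As usual $p(\xi)$ ranges over a set of names that contains, for every name forced by $1$ to be in $\dot Q_\xi$, one forced by $1$ to be equal to it. For $\alpha\le\beta$ we identify $P_\alpha$ with the conditions of $P_\beta$ with support in $\alpha$, and $G_\alpha=G_\beta\cap P_\alpha$.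 When we say that $M\prec H(\theta)$ contains the iteration, then $P_\xi,\dot Q_\xi\in M$ for $\xi\in M$, and $G_\xi\in M[G_\xi]$.
\begin{enumerate}
\item[(I1)] If $r\in P_\xi$ forces $\exists x\in\dot Q_\xi\,\phi(x)$, there is an admissible value $\dot x$ for the $\xi$-th coordinate with $r\Vdash\phi(\dot x)$: by (F2), name a witness if one exists and $\dot 1_\xi$ otherwise.
\item[(I2)] If $G_\alpha$ is $P_\alpha$-generic and $u\in P_\beta$ has $u\upharpoonright\alpha\in G_\alpha$, then a generic extension of $V[G_\alpha]$ contains a $P_\beta$-generic $G_\beta\ni u$ with $G_\beta\cap P_\alpha=G_\alpha$.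
\item[(I3)] $P_{\xi+1}$-generic filters correspond to pairs $(G_\xi,H)$ with $H$ generic for $Q_\xi=\dot Q_\xi[G_\xi]$ over $V[G_\xi]$, via $G_{\xi+1}=\{u:u\upharpoonright\xi\in G_\xi,\ u(\xi)[G_\xi]\in H\}$. If $\xi\in M$, then $M[G_{\xi+1}]=M[G_\xi][H]$.
\item[(I4)] If $\xi\le\beta$ are in $M$ and $q$ is $(M,P_\beta)$-generic, then $q\upharpoonright\xi$ is $(M,P_\xi)$-generic. Indeed, let $D\in M$ be dense open in $P_\xi$ and $q\upharpoonright\xi\in G_\xi$. Extend $G_\xi$ to $G_\beta\ni q$ by (I2). The set $\{p\in P_\beta:p\upharpoonright\xi\in D\}\in M$ is dense open, so it has an element $p\in M\cap G_\beta$, and $p\upharpoonright\xi\in D\cap M\cap G_\xi$.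
\item[(I5)] (Shelah's theorem.) A CS iteration of proper posets is proper.
\end{enumerate}

\subsection{Preserving a good set}

At a limit step we shall build an $\omega$-sequence of conditions $p_n$ on longer and longer initial segments and take their union. For the union to be a condition, $p_{n+1}$ must end-extend $p_n$ without strengthening it. The tasks, on the other hand, are met by conditions $u_n\in M$ that are chosen in the extension, depending on the generic filter. So $p_n$ cannot decide $u_n$, and the inductive statement has to allow a \emph{name} for a condition.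

\begin{lemma}\label{lem:iter}
Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ be a CS iteration with limit $P_\gamma$, let $\alpha_0\le\gamma$, and let $\dot{\mathcal A}$ be a $P_{\alpha_0}$-name forced by $1$ to be an infinite AD family. Assume that $P_\alpha$ forces ``$\dot Q_\alpha$ strongly preserves $\dot{\mathcal A}$'' for all $\alpha\in[\alpha_0,\gamma)$. Let $\theta$ be a sufficiently large regular cardinal and let $M\prec H(\theta)$ be countable, containing the iteration, $\gamma$, $\alpha_0$ and $\dot{\mathcal A}$. Let $\alpha_0\le\alpha\le\beta\le\gamma$ with $\alpha,\beta\in M$. Suppose that $p\in P_\alpha$ is $(M,P_\alpha)$-generic, $\dot B$ and $\dot u$ are $P_\alpha$-names, and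
\[
p\Vdash\text{``}\dot B\in\mathcal I(\dot{\mathcal A})\text{ is $M[G_\alpha]$-good},\ \dot u\in P_\beta\cap M,\ \dot u\upharpoonright\alpha\in G_\alpha\text{''}.
\]
Then there is an $(M,P_\beta)$-generic $r\in P_\beta$ with $r\upharpoonright\alpha=p$ which forces that $\dot B$ is $M[G_\beta]$-good and $\dot u\in G_\beta$.
\end{lemma}

Here ``sufficiently large'' means that $\theta>2^{|P_\gamma|}$ and that for each $\alpha\in[\alpha_0,\gamma)$, $P_\alpha$ forces $\theta$ to be above the least $\theta_0$ witnessing Definition~\ref{def:strong} for $\dot Q_\alpha$. A bound for the possible values of this $\theta_0$ is obtained from a maximal antichain deciding it. Then $\theta$ is regular in $V[G_\alpha]$, and strong preservation applies there to $M[G_\alpha]\prec H(\theta)^{V[G_\alpha]}$.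

\begin{proof}
Fix $M$. We argue by induction on $\beta\in M$, for all $\alpha,p,\dot B,\dot u$ at once. If $\beta=\alpha$, let $r=p$.

\emph{Successor step: $\beta=\xi+1>\alpha$.} Then $\xi\in M$, and $p$ forces $\dot u\upharpoonright\xi\in P_\xi\cap M$. The induction hypothesis gives an $(M,P_\xi)$-generic $r'$ with $r'\upharpoonright\alpha=p$, forcing that $\dot B$ is $M[G_\xi]$-good and $\dot u\upharpoonright\xi\in G_\xi$. Work in $V[G_\xi]$ with $r'\in G_\xi$, and let $u,B,\mathcal A$ be the values of the names. As $u,\xi\in M$, we have $u(\xi)[G_\xi]\in Q_\xi\cap M[G_\xi]$. Strong preservation gives an $(M[G_\xi],Q_\xi)$-generic $q'\le u(\xi)[G_\xi]$ forcing that $B$ is $M[G_\xi][\dot H]$-good. By (I1) take an admissible name $\dot q'$ for it and let $r=r'^\frown\dot q'$. By (I3), $r$ forces $\dot u\in G_\beta$ and that $\dot B$ is $M[G_\beta]$-good. For genericity let $D\in M$ be dense open in $P_\beta$ and $r\in G_\beta$. The set $D'=\{e(\xi)[G_\xi]:e\in D,\ e\upharpoonright\xi\in G_\xi\}\in M[G_\xi]$ is dense in $Q_\xi$: for each admissible name $\dot y$, the conditions $e\upharpoonright\xi$ with $e\in D$ and $e\upharpoonright\xi\Vdash e(\xi)\le\dot y$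 are dense in $P_\xi$. By (F3) some $x\in D'\cap M[G_\xi]$ lies in $H$. By elementarity $x=e(\xi)[G_\xi]$ for some such $e\in M[G_\xi]\cap V=M$, and $e\in D\cap M\cap G_\beta$.

\emph{Limit step: $\beta>\alpha$ is a limit.} The countable set $M\cap\beta$ has no largest element. Choose $\alpha=\delta_0<\delta_1<\cdots$ in $M\cap\beta$ cofinal in $M\cap\beta$. Let $\langle(D_n,\dot Y_n):n<\omega\rangle$ list, each infinitely often, all pairs in $M$ consisting of a dense open $D\subseteq P_\beta$ and a $P_\beta$-name $\dot Y$ with $1\Vdash\dot Y\in\mathcal I^+(\dot{\mathcal A})$. We build $p_n\in P_{\delta_n}$ and names $\dot u_n$, starting with $p_0=p$ and $\dot u_0=\dot u$, such that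
\begin{enumerate}
\item[(a)] $p_n$ is $(M,P_{\delta_n})$-generic, $\dot u_n$ is a $P_{\delta_n}$-name, and $p_n$ forces that $\dot B$ is $M[G_{\delta_n}]$-good, $\dot u_n\in P_\beta\cap M$ and $\dot u_n\upharpoonright\delta_n\in G_{\delta_n}$;
\item[(b)] $p_{n+1}\upharpoonright\delta_n=p_n$, and $p_{n+1}$ forces that $\dot u_{n+1}\le\dot u_n$, $\dot u_{n+1}\in D_n$, and for some $m>n$ in $\dot B$ the condition $\dot u_{n+1}$ forces $m\in\dot Y_n$ in the sense of $P_\beta$ over $V$.
\end{enumerate}
Suppose $p_n,\dot u_n$ are given. Work in $V[G_{\delta_n}]$ with $p_n\in G_{\delta_n}$, let $u=\dot u_n[G_{\delta_n}]$, and consider the set of values not yet excluded from $\dot Y_n$: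
\[
Z=\{m:\exists u'\le u\ (u'\in D_n,\ u'\upharpoonright\delta_n\in G_{\delta_n},\ u'\Vdash_{P_\beta}m\in\dot Y_n)\}\in M[G_{\delta_n}].
\]
By (I2) extend $G_{\delta_n}$ to a generic $G_\beta\ni u$. If $m\in\dot Y_n[G_\beta]$, some $u'\in G_\beta$ forces this, and we may take $u'\le u$ in $D_n$; so $\dot Y_n[G_\beta]\subseteq Z$. Since $\dot Y_n[G_\beta]$ is positive in $V[G_\beta]$ and $\mathcal A\in V[G_{\alpha_0}]\subseteq V[G_{\delta_n}]$, (P1) and (P3) give $Z\in\mathcal I^+(\mathcal A)$ in $V[G_{\delta_n}]$. As $B$ is $M[G_{\delta_n}]$-good, there is $m>n$ in $B\cap Z$. By elementarity a witness $u'$ for $m\in Z$ exists in $M[G_{\delta_n}]$, and $u'\in M$ by (F3). Let $\dot u_{n+1}$ be a $P_{\delta_n}$-name for $u'$. The induction hypothesis, applied to $\delta_n\le\delta_{n+1}$, $p_n$, $\dot B$ and $\dot u_{n+1}\upharpoonright\delta_{n+1}$, yields $p_{n+1}$ as required.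

Let $r\in P_\beta$ be $\bigcup_np_n$, extended trivially; its support is countable and $r\upharpoonright\alpha=p$.

\emph{$r$ forces $\dot u_n\in G_\beta$ for all $n$.} Below any extension of $r$ we find $r'$ such that $r'\upharpoonright\delta_n$ decides $\dot u_n$ to be some $u\in P_\beta\cap M$, by strengthening the part below $\delta_n$. It suffices to find $r''\le r',u$. For $k\ge n$, the condition $r'\upharpoonright\delta_k\le p_k$ forces $\dot u_k\le u$ and $\dot u_k\upharpoonright\delta_k\in G_{\delta_k}$, hence $u\upharpoonright\delta_k\in G_{\delta_k}$. The support of $u$ is a countable element of $M$, so $\operatorname{supp}(u)\subseteq M\cap\beta$. Let $\xi\in\operatorname{supp}(u)$ and $k\ge n$ with $\xi<\delta_k$. If $r'\upharpoonright\xi\in G_\xi$, extend $G_\xi$ by (I2) to $G_{\delta_k}\ni r'\upharpoonright\delta_k$. It contains $u\upharpoonright\delta_k$ as well, so by (I3) both $r'(\xi)[G_\xi]$ and $u(\xi)[G_\xi]$ lie in a filter on $Q_\xi$ and are compatible. By (I1) let $r''(\xi)$ be forced by $r'\upharpoonright\xi$ to be below $r'(\xi)$ and $u(\xi)$. For $\xi\notin\operatorname{supp}(u)$ let $r''(\xi)=r'(\xi)$. Then $r''$ has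 countable support, and induction on $\xi$ shows $r''\upharpoonright\xi\le r'\upharpoonright\xi,u\upharpoonright\xi$ for all $\xi\le\beta$.

Consequently $r$ forces $\dot u=\dot u_0\in G_\beta$ and $\dot u_{n+1}\in D_n\cap M\cap G_\beta$, so it is $(M,P_\beta)$-generic. By (b) it forces that $\dot B\cap\dot Y_n$ has an element above $n$. Each relevant name is $\dot Y_n$ for infinitely many $n$, so Lemma~\ref{lem:names} shows that $r$ forces $\dot B$ to be $M[G_\beta]$-good.
\end{proof}

\begin{corollary}\label{cor:tight}
Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ be a CS iteration in which each $\dot Q_\alpha$ is forced to be proper, and to be trivial or isomorphic to some $Q_{E,\sigma}$ with $E$ unbounded. If $\alpha_0\le\gamma$ and $\dot{\mathcal A}$ is a $P_{\alpha_0}$-name forced by $1$ to be a tight family, then $P_\gamma$ forces that $\dot{\mathcal A}$ is tight.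
\end{corollary}

\begin{proof}
Induction on $\gamma\ge\alpha_0$. For $\alpha\in[\alpha_0,\gamma)$, $P_\alpha$ forces that $\dot{\mathcal A}$ is tight, hence MAD, so Lemma~\ref{lem:main} in $V[G_\alpha]$ shows that $\dot Q_\alpha$ strongly preserves it. Thus Lemma~\ref{lem:iter} applies. Let $p\in P_\gamma$ force $\dot Y_n\in\mathcal I^+(\dot{\mathcal A})$ for all $n$. Let $M\prec H(\theta)$ be countable, containing $p$, the names $\dot Y_n$, and the objects listed in Lemma~\ref{lem:iter}. By (I5) there is an $(M,P_{\alpha_0})$-generic $p_0\le p\upharpoonright\alpha_0$. In $V[G_{\alpha_0}]$ the family $\mathcal A$ is tight and $M[G_{\alpha_0}]$ is countable, so there is an $M[G_{\alpha_0}]$-good set; let $\dot B$ name it. Lemma~\ref{lem:iter} with $\alpha=\alpha_0$, $\beta=\gamma$ and $\dot u$ the canonical name for $p$ gives $r$ forcing that $p\in G_\gamma$ and $\dot B$ is $M[G_\gamma]$-good. A common extension of $r$ and $p$ forces $|\dot B\cap\dot Y_n|=\omega$ for all $n$.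
\end{proof}

\subsection{Short iterations preserve CH}

We need CH in all intermediate models: it makes the iterands proper and small (Corollary~\ref{cor:proper}) and lets the Builder play a tight family there.

\begin{lemma}\label{lem:CH}
Assume CH. Let $\alpha<\omega_2$ and let $P_\alpha$ be a CS iteration of proper posets whose underlying sets are forced to be subsets of $\omega_1$. Then $P_\alpha$ has a dense subset of size at most $\omega_1$ and forces CH.
\end{lemma}

\begin{proof}
By (I5) all $P_\beta$, $\beta\le\alpha$, are proper. Let $\theta$ be large. Since $\omega_1^\omega=\omega_1$, the union of a suitable $\omega_1$-chain of models of size $\omega_1$ is an $N\prec H(\theta)$ of size $\omega_1$ that is closed under $\omega$-sequences, contains the iteration, and includes $\omega_1\cup(\alpha+1)$. We show by induction on $\beta\le\alpha$ that $N\cap P_\beta$ is dense in $P_\beta$. The idea is that below a generic condition, $p$ is described by countably many elements of $N$.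

Let $p\in P_\beta$ and $\Sigma=\operatorname{supp}(p)$. For $\xi\in\Sigma$ use the induction hypothesis to find a maximal antichain $W_\xi\subseteq N\cap P_\xi$ of $P_\xi$ consisting of conditions that decide the ordinal $p(\xi)$. Let $M\prec H(\theta)$ be countable, containing the iteration, $\beta$, $p$ and $\langle W_\xi:\xi\in\Sigma\rangle$, and let $q\le p$ be $(M,P_\beta)$-generic. Then $\Sigma\subseteq M$, and $W_\xi\in M$ for $\xi\in\Sigma$. Put $a_\xi=W_\xi\cap M$, and for $e\in a_\xi$ let $\nu_\xi(e)<\omega_1$ be the value of $p(\xi)$ decided by $e$. The sets $a_\xi$, $\nu_\xi$ and $\Sigma$ are countable subsets of $N$, so $\langle(a_\xi,\nu_\xi):\xi\in\Sigma\rangle\in N$. There is $p'\in P_\beta$ with support in $\Sigma$ such that, for $\xi\in\Sigma$, $1$ forces $p'(\xi)$ to be $\nu_\xi(e)$ for the unique $e\in a_\xi\cap G_\xi$ if there is one, and $\dot 1_\xi$ otherwise; note that $e\Vdash\nu_\xi(e)=p(\xi)\in\dot Q_\xi$. By elementarity we may take $p'\in N$. A condition in $P_\xi$ that forces $a_\xi\cap G_\xi\ne\emptyset$ forces $p'(\xi)=p(\xi)$. By (I4) and (F3), $q\upharpoonright\xi$ is such a condition for $\xi\in\Sigma$. Hence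 $q$ satisfies
\[
(*)\qquad q\le p'\quad\text{and}\quad q\upharpoonright\xi\Vdash a_\xi\cap G_\xi\ne\emptyset\ \text{ for all }\xi\in\Sigma .
\]
All parameters of $(*)$ are in $N$, so some $\tilde q\in N\cap P_\beta$ satisfies $(*)$. Then $\tilde q\upharpoonright\xi\Vdash\tilde q(\xi)\le p'(\xi)=p(\xi)$ for $\xi\in\Sigma$, that is, $\tilde q\le p$.

So $R=N\cap P_\alpha$ is dense. By Lemma~\ref{lem:ctblname} every subset of $\omega$ in the extension is determined by the generic filter and a countable subset of $\omega\times R$ in $V$. There are at most $\omega_1^\omega=\omega_1$ of these, so CH holds in the extension.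
\end{proof}

\section{The model}\label{sec:model}

In the final model a strategy is a function on a set of size $\mathfrak c=\omega_2$, and it belongs to no intermediate model. By Lemma~\ref{lem:adds}, however, it is enough to force with $Q_{E,\sigma_\alpha}$ over an intermediate model $V[G_\alpha]$ that contains the restriction $\sigma_\alpha$ of $\sigma$ to its own positions. We show that this restriction is in $V[G_\alpha]$ for almost all $\alpha$ of cofinality $\omega_1$, and we use a diamond sequence to guess it.

\subsection{The iteration}

Let the ground model be $V=L$, and $S=\{\alpha<\omega_2:\operatorname{cf}\alpha=\omega_1\}$. Then CH holds, and so does $\diamondsuit_{\omega_2}(S)$: there are $e_\alpha\subseteq\alpha$ for $\alpha\in S$ such that $\{\alpha\in S:X\cap\alpha=e_\alpha\}$ is stationary for every $X\subseteq\omega_2$. Fix a bijection $\pi$ from the set $\omega_2^3$ of triples onto $\omega_2$ and put $d_\alpha=\pi^{-1}[e_\alpha]\cap\alpha^3$. Since $\pi[\alpha^3]=\alpha$ for a club of $\alpha$, the set $\{\alpha\in S:\Delta\cap\alpha^3=d_\alpha\}$ is stationary for every $\Delta\subseteq\omega_2^3$.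

Code a pair $(E,\sigma)$, with $\sigma$ a strategy for the Builder in $G^E_{\mathfrak a}$, by the function $\chi_{E,\sigma}$ on the set of all positions with $\chi_{E,\sigma}(t)=\sigma(t)$ if $\operatorname{lh}(t)\notin E$ and $\chi_{E,\sigma}(t)=\emptyset$ otherwise. There are positions of every countable length and the values of $\sigma$ are nonempty, so $E=\{\operatorname{lh}(t):\chi_{E,\sigma}(t)=\emptyset\}$, and the code determines $E$ and $\sigma$.

We define by recursion a CS iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ of proper posets on subsets of $\omega_1$, together with conditions $\rho_i$ and names $\dot x_i$ for $i<\omega_2$, which index all conditions and all hereditarily countable sets by ordinals. The intervals $J_\alpha=[\omega_1\cdot\alpha,\ \omega_1\cdot(\alpha+1))$ partition $\omega_2$ into sets of size $\omega_1$. Given $P_\alpha$, Lemma~\ref{lem:CH} provides a dense subset of size at most $\omega_1$, and CH in $V[G_\alpha]$. Elements of $H(\omega_1)$ are coded by subsets of $\omega$, so $|H(\omega_1)|=\omega_1$ in $V[G_\alpha]$. Choose, with repetitions allowed,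
\begin{itemize}
\item $\rho_i$ $(i\in J_\alpha)$ such that $\{\rho_i:i\in J_\alpha\}$ is a dense subset of $P_\alpha$;
\item $P_\alpha$-names $\dot x_i$ $(i\in J_\alpha)$ such that $1$ forces $\{\dot x_i:i\in J_\alpha\}=H(\omega_1)^{V[G_\alpha]}$.
\end{itemize}
If $\omega_1\cdot\alpha=\alpha$, every $i<\alpha$ lies in $J_\beta$ for some $\beta<\alpha$, so $\rho_i\in P_\alpha$ and $\dot x_i$ is a $P_\alpha$-name. If moreover $\alpha\in S$, define in $V[G_\alpha]$
\[
\chi_\alpha=\{(x_j,x_k):\exists i\ ((i,j,k)\in d_\alpha\text{ and }\rho_i\in G_\alpha)\},
\]
where $x_j$ is the value of $\dot x_j$. If $\chi_\alpha=\chi_{E,\sigma}$ for an unbounded $E\subseteq\omega_1$ and a strategy $\sigma$ for the Builder in $G^E_{\mathfrak a}$, all in the sense of $V[G_\alpha]$, let $Q_\alpha$ be a copy of $Q_{E,\sigma}$ on a subset of $\omega_1$. By Corollary~\ref{cor:proper} in $V[G_\alpha]$ such a copy exists and is proper. In all other cases let $Q_\alpha=\{0\}$. Let $P=P_{\omega_2}$, which is $\bigcup_{\alpha<\omega_2}P_\alpha$ because supports are countable, and let $G$ be $P$-generic over $V$.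

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $P$ is proper and has no antichain of size $\omega_2$. Hence $\omega_1$ and $\omega_2$ are preserved.
\item[(b)] $\{\rho_i:i<\omega_2\}$ is dense in $P$. Every subset of $\omega_1$ in $V[G]$ lies in some $V[G_\alpha]$ with $\alpha<\omega_2$. In $V[G]$, $\mathfrak c\le\omega_2$ and $H(\omega_1)=\{x_i:i<\omega_2\}$.
\item[(c)] $H(\omega_1)^{V[G]}\cap V[G_\alpha]=H(\omega_1)^{V[G_\alpha]}$ for all $\alpha<\omega_2$.
\item[(d)] If $\alpha\in S$ and $\omega_1\cdot\alpha=\alpha$, then $H(\omega_1)^{V[G_\alpha]}=\{x_j:j<\alpha\}$.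
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Properness is (I5). Let $\langle p_i:i\in S\rangle$ be conditions. For $i\in S$ the countable set $\operatorname{supp}(p_i)\cap i$ is bounded in $i$, as $\operatorname{cf}i=\omega_1$. By Fodor's lemma (a regressive function on a stationary set is constant on a stationary subset) there are $\gamma<\omega_2$ and a stationary $S'\subseteq S$ with $\operatorname{supp}(p_i)\cap i\subseteq\gamma$ for $i\in S'$. Since $P_\gamma$ has a dense subset of size at most $\omega_1$, there are $e\in P_\gamma$ and an unbounded $S''\subseteq S'$ with $e\le p_i\upharpoonright\gamma$ for all $i\in S''$. Choose $i<j$ in $S''\setminus\gamma$ with $\operatorname{supp}(p_i)\subseteq j$. Then $\operatorname{supp}(p_i)\cap\operatorname{supp}(p_j)\subseteq\gamma$. The condition that equals $e$ below $\gamma$, equals $p_i$ on $\operatorname{supp}(p_i)\setminus\gamma$, and equals $p_j$ elsewhere extends both $p_i$ and $p_j$.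

(b) Every $p\in P$ lies in some $P_\alpha$, which gives density. A subset of $\omega_1$ in $V[G]$ is determined by the intersections of $G$ with $\omega_1$ antichains, each of size at most $\omega_1$ by (a); all these conditions lie in one $P_\alpha$. Each $V[G_\alpha]$ has $\omega_1$ reals, so $\mathfrak c\le\omega_2$. An element of $H(\omega_1)^{V[G]}$ has a code in some $V[G_\alpha]$, so it lies in $H(\omega_1)^{V[G_\alpha]}=\{x_i:i\in J_\alpha\}$.

(c) If the transitive closure of $x\in V[G_\alpha]$ is uncountable in $V[G_\alpha]$, then $\omega_1$ injects into it, and $\omega_1$ is the same in $V[G]$. The other inclusion is immediate.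

(d) Since $\operatorname{cf}\alpha=\omega_1$, we have $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$ and every countable subset of $P_\alpha$ lies in one $P_\beta$, $\beta<\alpha$. By Lemma~\ref{lem:ctblname} every subset of $\omega$ in $V[G_\alpha]$ is then in some $V[G_\beta]$. So $H(\omega_1)^{V[G_\alpha]}=\bigcup_{\beta<\alpha}H(\omega_1)^{V[G_\beta]}=\{x_j:j\in\bigcup_{\beta<\alpha}J_\beta\}$, and $\bigcup_{\beta<\alpha}J_\beta=\omega_1\cdot\alpha=\alpha$.
\end{proof}

Part (d) is the reason for guessing on $S$: the set $d_\alpha$ mentions only indices below $\alpha$, so these must already name all positions of $V[G_\alpha]$.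

\begin{lemma}[Reflection]\label{lem:refl}
Let $\varphi\in V[G]$ be a function with $\operatorname{dom}(\varphi)\cup\operatorname{ran}(\varphi)\subseteq H(\omega_1)$. There are, in $V$, a set $\Delta\subseteq\omega_2^3$ and a club $C\subseteq\omega_2$ such that for all $\alpha\in S\cap C$ we have $\omega_1\cdot\alpha=\alpha$ and
\[
\varphi\upharpoonright V[G_\alpha]=\{(x_j,x_k):\exists i\ ((i,j,k)\in\Delta\cap\alpha^3\text{ and }\rho_i\in G_\alpha)\}.
\]
In particular $\varphi\upharpoonright V[G_\alpha]$ and its values belong to $V[G_\alpha]$.
\end{lemma}

\begin{proof}
By (F2) take a name $\dot\varphi$ for $\varphi$ that $1$ forces to be such a function (name $\emptyset$ where a given name fails to be one). Put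
\[
\Delta=\{(i,j,k):\rho_i\Vdash\dot x_j\in\operatorname{dom}(\dot\varphi)\text{ and }\dot\varphi(\dot x_j)=\dot x_k\}.
\]
Fix $j<\omega_2$. By Lemma~\ref{lem:basic}(b), the conditions $\rho_i$ that either force $\dot x_j\notin\operatorname{dom}(\dot\varphi)$ or satisfy $(i,j,k)\in\Delta$ for some $k$ are dense. Take a maximal antichain of them. It has size at most $\omega_1$, so we can choose an index $i$ for each member, and a $k$ where applicable, all below some $h(j)<\omega_2$. Let $C$ be the club of $\alpha<\omega_2$ that are closed under $h$ and satisfy $\omega_1\cdot\alpha=\alpha$. Let $\alpha\in S\cap C$. If $(i,j,k)\in\Delta\cap\alpha^3$ and $\rho_i\in G_\alpha\subseteq G$, then $\varphi(x_j)=x_k$ and $x_j\in V[G_\alpha]$. Conversely, by Lemma~\ref{lem:basic}(c),(d) an element of $\operatorname{dom}(\varphi)\cap V[G_\alpha]$ is $x_j$ for some $j<\alpha$. The member of the $j$-th antichain that lies in $G$ gives $i,k<h(j)<\alpha$ with $\rho_i\in G$ and $(i,j,k)\in\Delta$, and $\rho_i\in P_\alpha$ because $i<\alpha$; so $\rho_i\in G_\alpha$ and $\varphi(x_j)=x_k$.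
\end{proof}

\subsection{Proof of Theorems~\ref{thm:A} and~\ref{thm:B}}

We show that $V[G]$ is the required model. The iteration satisfies the hypotheses of Corollary~\ref{cor:tight}. By Lemma~\ref{lem:positions}(a) and the preservation of $\omega_1$, the positions of $V[G_\alpha]$ are exactly the positions of $V[G]$ that lie in $V[G_\alpha]$.

\emph{Step 1: $\mathfrak a=\omega_1$.} By Proposition~\ref{prop:CH}(a) there is a tight family of size $\omega_1$ in $V$. By Corollary~\ref{cor:tight} with $\alpha_0=0$ and $\gamma=\omega_2$ it is tight in $V[G]$, hence MAD. With Proposition~\ref{prop:bounded} this also proves the ``if'' directions of (1) and (2) in Theorem~\ref{thm:B}.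

\emph{Step 2: if $E$ is unbounded, the Builder has no winning strategy in $G^E_{\mathfrak a}$.} Let $\sigma\in V[G]$ be a strategy for the Builder. Apply Lemma~\ref{lem:refl} to $\varphi=\chi_{E,\sigma}$ to get $\Delta$ and $C$, and pick $\alpha\in S\cap C$ with $\Delta\cap\alpha^3=d_\alpha$. Then $\chi_\alpha=\varphi\upharpoonright V[G_\alpha]$, a function on the set of all positions of $V[G_\alpha]$. These have all countable lengths, so $E=\{\operatorname{lh}(t):\chi_\alpha(t)=\emptyset\}\in V[G_\alpha]$. The restriction $\sigma_\alpha=\sigma\upharpoonright V[G_\alpha]$ is in $V[G_\alpha]$ and is there a strategy for the Builder in $G^E_{\mathfrak a}$, with $\chi_\alpha=\chi_{E,\sigma_\alpha}$. Hence $Q_\alpha$ is isomorphic to $Q_{E,\sigma_\alpha}$ as computed in $V[G_\alpha]$. By Lemma~\ref{lem:adds}, $V[G_{\alpha+1}]$ contains a sequence $t=\langle A_\xi:\xi<\omega_1\rangle$ whose proper initial segments are positions in $V[G_\alpha]$ following $\sigma_\alpha$, and an infinite $X$ almost disjoint from all $A_\xi$. For $\xi\notin E$ we have $A_\xi=\sigma_\alpha(t\upharpoonright\xi)=\sigma(t\upharpoonright\xi)$. As $\omega_1$ is preserved, $t$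 is a complete match of $V[G]$ in which the Builder follows $\sigma$ and loses.

For $E$ the set of odd ordinals, Steps 1 and 2 prove Theorem~\ref{thm:A}.

\emph{Step 3: $\mathfrak c=\omega_2$.} By Proposition~\ref{prop:CH}(b), CH would give the Builder a winning strategy in $G_{\mathfrak a}$, contrary to Step 2. So $\mathfrak c\geq\omega_2$, and $\mathfrak c\le\omega_2$ by Lemma~\ref{lem:basic}(b).

\emph{Step 4: if $\omega_1\setminus E$ is unbounded, the Spoiler has no winning strategy in $G^E_{\mathfrak a}$.} No guessing is needed here, since the counterplay already exists in an intermediate model. Let $\tau\in V[G]$ be a strategy for the Spoiler, and let $C$ be given by Lemma~\ref{lem:refl} for $\varphi=\tau$. By Lemma~\ref{lem:basic}(b) choose $\alpha\in S\cap C$ with $E\in V[G_\alpha]$. Then $\tau_\alpha=\tau\upharpoonright V[G_\alpha]$ is in $V[G_\alpha]$ and is there a strategy for the Spoiler. As CH holds in $V[G_\alpha]$, we can play there the strategy of Proposition~\ref{prop:CH} against $\tau_\alpha$. This gives a complete match $t\in V[G_\alpha]$ that follows $\tau$ and whose range $\mathcal A$ is tight in $V[G_\alpha]$. Since $P_\alpha$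 forces CH, it forces that tight families exist. So by (F2) there is a $P_\alpha$-name for $\mathcal A$ that $1$ forces to be tight: name the value of a given name if it is tight, and some tight family otherwise. By Corollary~\ref{cor:tight} with $\alpha_0=\alpha$ and $\gamma=\omega_2$, the family $\mathcal A$ is tight, hence MAD, in $V[G]$. So $t$ is a complete match of $V[G]$ in which the Spoiler follows $\tau$ and loses.

Steps 1 to 4 prove Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{CWO}
\emph{Construction with opposition: cardinal invariants and games},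
\texttt{https://www.matmor.unam.mx/\textasciitilde michael/preprints\_files/JMV6.pdf}.

\end{thebibliography}
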